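\title{A low scattered linear order with no computable copy}

\begin{abstract}
We show that there is a low scattered linear order with no computable copy. The example is an $\omega$-sum of blocks that are finite or of type $\omega$ or $\zeta$, so it is a suborder of $\zeta\cdot\omega$. The proof has two parts. An argument based on Dickson's lemma turns an order whose order and adjacency relations are computable in $\emptyset'$ into a low copy. A diagonalization then plays the order types $\omega$ and $M+\zeta$ against each computable order. The same proof defeats any uniformly low sequence of oracles at once, and the shape of the example cannot be simplified in two natural ways.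
\end{abstract}

\section{Introduction}\label{sec:intro}

All linear orders in this paper are countable; unless we say otherwise, the domain is $\omega$ or a computable subset of $\omega$. A linear order $\mathcal L=(L,<_{\mathcal L})$ is \emph{low} if the Turing degree $\mathbf d$ of its atomic diagram satisfies $\mathbf d'=\mathbf 0'$, and \emph{low$_n$} if $\mathbf d^{(n)}=\mathbf 0^{(n)}$. It has a \emph{computable copy} if it is isomorphic to a linear order whose domain and order relation are computable. It is \emph{scattered} if it has no suborder of the type $\eta$ of the rationals, and \emph{discrete} if it has no limit points.

The jump of the diagram measures how hard it is to answer existential questions about an order: is there a point between $x$ and $y$, are there at least $n$ of them? For a computable order the halting set $\emptyset'$ answers all such questions, and a low order is one for which $\emptyset'$ still answers them all. So a low order cannot be told from a computable one by the difficulty of its existential questions, and it is natural to ask whether its isomorphism type must then be that of a computable order. Jockusch and Soare constructed a low linear order with no computable copy. On the other hand, Downey and Moses proved that every low discrete linear order has a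 computable copy. For scattered orders, Frolov constructed a low$_2$ scattered linear order with no computable copy. We consider the following problem, taken from~\cite{simplest}.

\begin{quote}
Does every low scattered linear order have a computable copy?
\end{quote}

The simplest cases suggest a positive answer. The \emph{block} of a point $x$ is the set of points $y$ such that only finitely many points lie between $x$ and $y$. An order with finitely many blocks has a computable copy whether or not it is low, and so does an $\omega$-sequence of blocks almost all of which have a least element (Proposition~\ref{prop:sharp}). Just beyond these cases there are many scattered orders with no computable copy. If $\zeta$ is the order type of the integers and $n_0,n_1,\dots$ are positive integers, then the finite blocks of $n_0+\zeta+n_1+\zeta+\cdots$ have sizes $n_0,n_1,\dots$ in this order, so there are uncountably many such types and only countably many of them have computable copies. Counting says nothing about lowness, however, since there are also only countably many low orders. The answer to the problem is negative, and a counterexample exists already among orders of this simple kind. We call an order an \emph{$\omega$-sum of blocks} if its blocks form a sequence of type $\omega$, and we write $\zeta\cdot\omega$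 for $\zeta+\zeta+\cdots$.

\begin{theorem}\label{thm:main}
There is a low scattered linear order with no computable copy. It is an $\omega$-sum of blocks, each finite or of type $\omega$ or $\zeta$; in particular, it is isomorphic to a suborder of $\zeta\cdot\omega$.
\end{theorem}

The proof uses only one property of the computable orders: they can be listed so that a single oracle answers existential questions about all members of the list. This gives a stronger statement. An \emph{$X$-computable copy} is a copy whose domain and order relation are computable in $X$.

\begin{theorem}\label{thm:rel}
Let $Y\ge_T\emptyset'$, and let $(X_i)_{i\in\omega}$ be sets with $\bigoplus_i X_i'\le_T Y$. Then there is a scattered linear order $\mathcal L$, an $\omega$-sum of blocks each finite or of type $\omega$ or $\zeta$, such that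
\begin{enumerate}
\item[(1)] $\mathcal L$ has a copy whose atomic diagram $D$ satisfies $D'\le_T Y$;
\item[(2)] for every $i$, $\mathcal L$ has no $X_i$-computable copy.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:low}
\begin{enumerate}
\item[(a)] For every $n\ge1$ and every low$_n$ set $X$ there is a low$_n$ scattered linear order, a suborder of $\zeta\cdot\omega$, with no $X$-computable copy. In particular, no low set computes copies of all low scattered linear orders.
\item[(b)] If $(X_i)_{i\in\omega}$ is uniformly low, that is, $\bigoplus_i X_i'\le_T\emptyset'$, then a single low scattered linear order has no $X_i$-computable copy for any~$i$.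
\end{enumerate}
\end{corollary}

The proof separates lowness from diagonalization. Section~\ref{sec:low} shows that it is enough to build an order whose order and adjacency relations are computable in $\emptyset'$; after that, lowness plays no role. Section~\ref{sec:one} shows how to defeat one computable order in the simplest situation. Sections~\ref{sec:shape} and~\ref{sec:moves} give every opponent its own region of the order and show how to find the image of that region inside the opponent. Section~\ref{sec:proofs} assembles the pieces.

\section{Jumps and blocks}\label{sec:prelim}

Fix a computable bijection $\langle\cdot,\cdot\rangle\colon\omega^2\to\omega$ and a standard list $(\Phi_e)_{e\in\omega}$ of oracle programs. The jump of $X\subseteq\omega$ is $X'=\{e:\Phi_e^X(e)\text{ halts}\}$, and $X^{(n)}$ is the $n$-th iterated jump. A set $X$ is low$_n$ if $X^{(n)}\equiv_T\emptyset^{(n)}$, and low means low$_1$. We write $\bigoplus_i X_i=\{\langle i,x\rangle:x\in X_i\}$, and $W_k^X$ for the set of inputs on which $\Phi_k^X$ halts; the sets $W_k^X$ are the sets c.e.\ (computably enumerable) in $X$, and they include the $X$-computable sets. We use two textbook facts.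
\begin{enumerate}
\item[(J1)] The oracle $X'$ decides, uniformly, every statement of the form ``a given $X$-computable search succeeds''. Such statements are called $\Sigma_1$ in $X$, or just $\Sigma_1$ if $X=\emptyset$.
\item[(J2)] If $X\le_T Z$, then $X'\le_T Z'$. In particular $\emptyset^{(n)}\le_T X^{(n)}$ for every $X$, so $X$ is low$_n$ as soon as $X^{(n)}\le_T\emptyset^{(n)}$.
\end{enumerate}
The atomic diagram of an order $\mathcal B$ with domain $\omega$ is Turing equivalent to $\{\langle x,y\rangle:x<_{\mathcal B}y\}$. By (J2) we may, and do, take this set as the diagram.

Points $x<y$ of an order $\mathcal A$ are \emph{adjacent}, written $S_{\mathcal A}(x,y)$, if no point lies strictly between them; then $x$ is the \emph{predecessor} of $y$ and $y$ the \emph{successor} of $x$. A \emph{chain} is a finite sequence of consecutively adjacent points. A natural number $n$ also denotes the $n$-element order, and $\omega^*$ is the reverse of $\omega$.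

The blocks of an order partition it into convex sets, so they inherit a linear order. Every block is finite or of type $\omega$, $\omega^*$ or $\zeta$: fixing a point $x_0$ of the block and sending $y$ to $|[x_0,y)|$ if $y\ge x_0$ and to $-|[y,x_0)|$ if $y<x_0$ maps the block isomorphically onto an interval of $\mathbb Z$. A chain is a whole block exactly when its first point has no predecessor and its last point has no successor.

\begin{lemma}\label{lem:scat}
An $\omega$-sum of blocks is scattered and is isomorphic to a suborder of $\zeta\cdot\omega$.
\end{lemma}

\begin{proof}
Embed the $i$-th block in the $i$-th copy of $\zeta$. Two points of a copy of $\eta$ have infinitely many points of the copy between them, so a block contains at most one point of the copy. The interval between two points of an $\omega$-sum of blocks meets only finitely many blocks, so it contains only finitely many points of the copy, which is absurd.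
\end{proof}

The next proposition makes no use of lowness. It tells us what a counterexample must look like.

\begin{proposition}\label{prop:sharp}
Let $L$ be a countable linear order.
\begin{enumerate}
\item[(a)] If $L$ has only finitely many blocks, then $L$ has a computable copy.
\item[(b)] If the blocks of $L$ form a sequence of type $\omega$ and only finitely many of them lack a least element, then $L$ has a computable copy.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The types $n$, $\omega$, $\omega^*$, $\zeta$ have computable copies, and so does a finite sum of them.

(b) Let $B_0<B_1<\cdots$ be the blocks, and choose $k$ such that $B_i$ has a least element for all $i\ge k$. For $i\ge k$ the block $B_i$ has no greatest element, since such an element would be adjacent to $\min B_{i+1}$ and so lie in the block $B_{i+1}$. Hence $B_i\cong\omega$ for $i\ge k$, and $L\cong B_0+\dots+B_{k-1}+\omega^2$, a finite sum of orders with computable copies.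
\end{proof}

By (a), a counterexample has infinitely many blocks. Every infinite order contains a copy of $\omega$ or of $\omega^*$, so up to reversal the arrangement in Theorem~\ref{thm:main} is the simplest one that (a) leaves. By (b), a counterexample with this arrangement must have infinitely many blocks without a least element; in ours, these are the copies of $\zeta$.

\section{Low copies from decidable adjacency}\label{sec:low}

If the diagram $D$ of $\mathcal B$ satisfies $D'\le_T Y$, then $Y$ computes both the order and the adjacency relation of $\mathcal B$, since ``some $z$ lies between $x$ and $y$'' is $\Sigma_1$ in $D$. The following lemma is a converse up to isomorphism.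

\begin{lemma}\label{lem:low}
Let $Y\ge_T\emptyset'$. Let $\mathcal A$ be a linear order with a least element and no greatest element whose domain, order relation and adjacency relation are computable in $Y$. Then $\mathcal A$ has a copy $\mathcal B$ with domain $\omega$ whose atomic diagram $D$ satisfies $D'\le_T Y$. In particular, if $Y=\emptyset'$, then $\mathcal B$ is low.
\end{lemma}

We build a bijection $f\colon\omega\to\mathcal A$ by finite extensions and pull the order back along $f$. The usual way to control the jump is to ask, for each $e$ in turn, whether some finite extension of the current part of $f$ makes $\Phi_e^D(e)$ halt, and to take such an extension if there is one. The difficulty is that this question involves a search through $\mathcal A$, so it is $\Sigma_1$ in $Y$, and on its face needs $Y'$. The way out is that a finite order can be realized in $\mathcal A$ over the current points exactly when it does not put too many new points into any gap between them. Suppose two points $b_0<b_1$ have been used, with $b_0$ least. Among the finite orders that make the computation halt, $\emptyset'$ can find one that puts the smallest number $k$ of new points between $b_0$ and $b_1$, and the infinite search collapses to the single question whether $|(b_0,b_1)|\ge k$. With several gaps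 there may be no smallest demand, as with $(1,0)$ and $(0,1)$, but there are only finitely many minimal ones.

\medskip\noindent\textbf{Dickson's lemma.} \emph{For every $V\subseteq\omega^r$ there is a finite $V_0\subseteq V$ such that every $v\in V$ has some $v_0\in V_0$ with $v_0\le v$ coordinatewise.}

\medskip\noindent Indeed, every element of $V$ lies above a minimal one. An infinite sequence in $\omega^r$ has a subsequence that is nondecreasing in every coordinate (thin it out one coordinate at a time), so the minimal elements, being pairwise incomparable, are finite in number.

\begin{proof}[Proof of Lemma~\ref{lem:low}]
\emph{Sizes of intervals.} The oracle $Y$ decides, given $a<b$ in $\mathcal A$ and $k$, whether $|(a,b)|\ge k$. We use recursion on $k$. For $k=0$ the answer is yes. Let $k\ge1$. If $S_{\mathcal A}(a,b)$, the answer is no. Otherwise a search finds some $c\in(a,b)$, and since $(a,b)=(a,c)\cup\{c\}\cup(c,b)$, the answer is yes if and only if $|(a,c)|\ge i$ and $|(c,b)|\ge l$ for some $i,l$ with $i+l=k-1$.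

\emph{Construction.} For a linear order $\tau$ on $\{0,\dots,m-1\}$, say that $\Phi_e^\tau(e)$ \emph{halts} if the computation halts after asking the oracle only about pairs $\langle x,y\rangle$ with $x,y<m$, answered according to $\tau$. We build, computably in $Y$, injections $p_0\subseteq p_1\subseteq\cdots$ with $p_s\colon\{0,\dots,n_s-1\}\to\mathcal A$, where $n_0=1$ and $p_0(0)$ is the least element of $\mathcal A$.

\emph{Stage $s=2e$.} Let $p=p_s$ and $n=n_s$, and list the range of $p$ as $b_0<\dots<b_{n-1}$. The bounded gaps are $G_i=(b_i,b_{i+1})$ for $i<n-1$. Nothing lies below $b_0=p(0)$, and the set of points above $b_{n-1}$ is infinite because $\mathcal A$ has no greatest element. Let $W$ be the set of linear orders $\tau$ on sets $\{0,\dots,m-1\}$, $m\ge n$, such that $\tau$ extends the order that $p$ induces on $\{0,\dots,n-1\}$, the number $0$ is $\tau$-least, and $\Phi_e^\tau(e)$ halts. This set is c.e., with an index found from $e$ and the finite order induced by $p$. For $\tau\in W$ and $i<n-1$, let $v(\tau)_i$ be the number of points that $\tau$ places strictly between $p^{-1}(b_i)$ and $p^{-1}(b_{i+1})$; thus $v(\tau)\in\omega^{n-1}$. Call $\tau$ \emph{realizable} if it is induced by an injection $q\supseteq p$ into $\mathcal A$. Then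
\begin{equation}\label{eq:real}
\tau\text{ is realizable}\iff |G_i|\ge v(\tau)_i\text{ for all }i<n-1.
\end{equation}
For $q$ must send the new points of the $i$-th gap of $\tau$ injectively into $G_i$; conversely, if the inequalities hold, choose $v(\tau)_i$ points in each $G_i$ and as many points above $b_{n-1}$ as needed, and match them in order with the new points of $\tau$. By \eqref{eq:real}, $Y$ decides realizability, and if $\tau$ is realizable and $v(\sigma)\le v(\tau)$, then $\sigma$ is realizable.

Let $E_k$ be the finite set of orders enumerated into $W$ within $k$ steps. The statement ``some $\tau\in W$ has no $\sigma\in E_k$ with $v(\sigma)\le v(\tau)$'' is $\Sigma_1$, so $\emptyset'\le_T Y$ decides it, and by Dickson's lemma applied to $\{v(\tau):\tau\in W\}$ it is false for large $k$. Let $E=E_k$ for the first $k$ for which it is false. If some $\sigma\in E$ is realizable, search for an injection realizing it and let this be $p_{s+1}$; we say that $e$ is \emph{forced}. Otherwise no $\tau\in W$ is realizable, and we let $p_{s+1}=p$.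

\emph{Stage $s=2e+1$.} Extend $p_s$ by sending $n_s$ to the least number in the domain of $\mathcal A$ outside the range of $p_s$.

\emph{Verification.} The odd stages make $f=\bigcup_sp_s$ a bijection $\omega\to\mathcal A$. Let $\mathcal B$ be the order on $\omega$ that makes $f$ an isomorphism, and let $D$ be its diagram. If $e$ is forced, then $\mathcal B$ extends an order $\sigma$ with $\Phi_e^\sigma(e)$ halting, so $e\in D'$. Conversely, let $e\in D'$. Take $m\ge n_{2e}$ above all numbers occurring in pairs queried by $\Phi_e^D(e)$. The restriction of $\mathcal B$ to $\{0,\dots,m-1\}$ belongs to the set $W$ of stage $2e$ and is realized by the restriction of $f$, so $e$ is forced. Thus $e\in D'$ if and only if $e$ is forced, and $Y$ decides this.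
\end{proof}

Adjacency was used to measure the bounded gaps, and $Y\ge_T\emptyset'$ to find $E$. The hypotheses on endpoints dispose of the two unbounded gaps, to which the recursion on intervals does not apply: one is empty and the other is infinite.

\section{One opponent: $\omega$ against $M+\zeta$}\label{sec:one}

By Lemma~\ref{lem:low} our task is to build, with oracle $\emptyset'$, an order that differs from every computable order, while announcing for each pair of points whether they are adjacent. A pair announced as adjacent can never be separated. What remains free is the end of a chain: we have not promised that its last point has no successor, so a finite chain may still grow.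

Consider the simplest situation. The opponent is an infinite computable order $\mathcal R$ with least element $u$, and $u$ is given to us. We want a uniform procedure that builds an order $A\not\cong\mathcal R$ with least element $a$.

A first attempt is to give the blocks of $a$ and $u$ different sizes. With $\emptyset'$ we discover the successors of $u$ one at a time, but we never learn that the last one has been found. Whenever the visible chain starting at $u$ has the same size as ours, we have to lengthen ours, for it may be that both are complete. If $\mathcal R\cong\omega$, the visible chain catches up with ours again and again, we lengthen ours infinitely often, and we end with $A\cong\omega$. We lose because we react to a quantity that we can only approximate.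

The remedy is to measure something about which $\emptyset'$ gives definite answers. Fix a point $t>u$ of $\mathcal R$ and let $N=|[u,t]|\in\{2,3,\dots\}\cup\{\infty\}$. The question ``$N\ge k$?'' is $\Sigma_1$, so $\emptyset'$ decides it. For an order $A$ with least element $a$, consider the isomorphism invariant
\[
\sigma(A)=\bigl\{|[a,x]|:x\in A\bigr\}\subseteq\{1,2,\dots\}\cup\{\infty\}.
\]
Then $N\in\sigma(\mathcal R)$, while for $M\ge1$
\begin{equation}\label{eq:sigma}
\sigma(\omega)=\{1,2,3,\dots\},\qquad \sigma(M+\zeta)=\{1,\dots,M\}\cup\{\infty\}.
\end{equation}
So $\omega$ defeats $N=\infty$, and $M+\zeta$ defeats every finite $N>M$. We do not know which case holds, but we can build the right order without knowing. Start with the chain $\{a\}$, of size $M=1<N$. As long as $N\ge M+2$, add a point at the right end of the chain; this preserves $M<N$. When the answer is no for the first time, leave the chain alone and build a copy of $\zeta$ to its right, growing outward from one point. If $N=\infty$ we obtain $\omega$, and if $N$ is finite we obtain $(N-1)+\zeta$. Adjacency is decided as we go: consecutive points of the chain are adjacent, consecutive points of the growing $\zeta$ are adjacent, and there is no other adjacency. For example, if $\mathcal R\cong\omega$ and $t$ is the successor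 of $u$, then $N=2$, the first question ``$N\ge3$?'' is answered no, and $A\cong1+\zeta$. If $\mathcal R\cong1+\zeta$, then $N=\infty$ for every choice of $t$, all answers are yes, and $A\cong\omega$.

To defeat all opponents with one order $\mathcal L$, we reserve a region $A_e$ of $\mathcal L$ for the $e$-th opponent. Three new problems arise.
\begin{enumerate}
\item[(1)] We must locate the image of $A_e$ in the opponent. We surround $A_e$ by \emph{markers}, finite blocks whose sizes occur nowhere else. The oracle cannot confirm that a chain is a block, but it can refute a wrong guess, so it finds the markers in the limit.
\item[(2)] When the guess changes, we must start again with a new $u$ and $t$, and the outcome $\omega$ must still be available. Only finitely many points of the intended $\zeta$ have been built, so we can absorb them into the chain. The new $t$ has to be chosen with $|[u,t]|$ larger than the enlarged chain, which is possible because the region is infinite.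
\item[(3)] The finite block in $M+\zeta$ must not be mistaken for a marker. Markers have even size, and $M$ is kept odd.
\end{enumerate}

\section{The orders $\mathcal L(\mu)$}\label{sec:shape}

We first describe the moves available in a region and show that every infinite sequence of moves gives an acceptable order. This matters because against an opponent not isomorphic to our order the guesses may change forever, and then we have no control over the moves that are made.

A \emph{position} is a finite order $P+F$, where the \emph{main chain} $P$ has odd size $M$ and the \emph{filler} $F$ has size $j\ge0$. Let $M^+$ be the least odd number greater than $M+j$, so that $M^+-M-j\in\{1,2\}$. There are two moves.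
\begin{description}
\item[Fill.] Add one point to $F$: at its left end if $j$ is odd, at its right end if $j$ is even.
\item[Close.] Insert $M^+-M-j$ new points above $P$ and below $F$. The new main chain is the whole resulting order, of size $M^+$, and the new filler is empty.
\end{description}
A closing adds at least one point so that $M$ strictly increases, and a second one when parity requires it. For example, with a bar between $P$ and $F$, three fills and a closing from the one-point position give
\[
a\mid\ \ \to\ \ a\mid f_1\ \ \to\ \ a\mid f_2\,f_1\ \ \to\ \ a\mid f_2\,f_1\,f_3\ \ \to\ \ a\,g\,f_2\,f_1\,f_3\mid;
\]
at the last step $M=1$, $j=3$ and $M^+=5$, so one point $g$ is inserted.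

Let $\mu\colon\omega^2\to\{\text{fill},\text{close}\}$ be any function. For each $e$ let $A_{e,0}$ be the position with $P=\{a_e\}$ and $F=\emptyset$, let $A_{e,s+1}$ be obtained from $A_{e,s}$ by the move $\mu(e,s)$, and let $A_e=\bigcup_sA_{e,s}$. When $e$ is fixed we write $P_s$, $F_s$, $M_s$, $j_s$, $M_s^+$ for the data of $A_{e,s}$.

\begin{lemma}\label{lem:A}
Fix $e$.
\begin{enumerate}
\item[(a)] If infinitely many of the moves $\mu(e,s)$ are closings, then $A_e\cong\omega$. Otherwise $A_e\cong M+\zeta$, where $M=\lim_sM_s$ is odd. In both cases $a_e$ is the least element.
\item[(b)] Points $x<y$ of $A_{e,s}$ are adjacent in $A_e$ if and only if they are consecutive in $A_{e,s+2}$.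
\end{enumerate}
\end{lemma}

\begin{proof}
The move at stage $s$ inserts points only between $P_s$ and $F_s$ or above $F_s$, and $P_s\subseteq P_{s+1}$. Hence each $P_s$ is an initial segment of $A_e$.

(a) If there are infinitely many closings, every point of $A_{e,s}$ enters the main chain at the next closing. So $A_e$ is the union of the finite initial segments $P_s$, whose sizes are unbounded, and $A_e\cong\omega$. Otherwise, after the last closing (or from the start) the main chain is fixed, and the filler begins empty and grows alternately to the right and to the left, so its union has type $\zeta$.

(b) Adjacent points are consecutive in every $A_{e,s'}$ that contains them. Conversely, let $x<y$ be points of $A_{e,s}$ that are consecutive in $A_{e,s+2}$, hence in $A_{e,s}$. We claim that $(x,y)\ne(\max P_s,\min F_s)$. The pair $(\max P_s,\min F_s)$ is separated by the move at stage $s$ unless this move is a fill with $j_s$ even. In that case $P_{s+1}=P_s$, $\min F_{s+1}=\min F_s$ and $j_{s+1}$ is odd, so the move at stage $s+1$, of either kind, separates the pair. This proves the claim, and so $x,y$ both lie in $P_s$ or both lie in $F_s$. Such a pair is not separated by the move at stage $s$, and it lies inside $P_{s+1}$ or inside $F_{s+1}$. By induction it is never separated.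
\end{proof}

Let $C_e$ be an order with $2e+2$ points, let $Z_e\cong\zeta$, and put
\[
\mathcal L(\mu)=\sum_{e\in\omega}(C_e+Z_e+A_e)=C_0+Z_0+A_0+C_1+Z_1+A_1+\cdots.
\]
The sets $C_e$ are the markers. The copy $Z_e$ of $\zeta$ insulates $C_e$ from $a_e$, which would otherwise be adjacent to $\max C_e$. On the other side no insulation is needed, since $A_e$ has no greatest element. We name the points of $C_e$ and $Z_e$ by their positions and the points of $A_e$ by their order of arrival, and we code the names by numbers. Since every $A_e$ is infinite, the domain of $\mathcal L(\mu)$ is a computable set that does not depend on $\mu$.

\begin{lemma}\label{lem:L}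
Let $\mu$ be arbitrary and $\mathcal L=\mathcal L(\mu)$.
\begin{enumerate}
\item[(a)] $\mathcal L$ is an $\omega$-sum of blocks, each finite or of type $\omega$ or $\zeta$. It has a least element and no greatest element.
\item[(b)] $C_e$ is the only block of size $2e+2$.
\item[(c)] $a_e$ is the only point strictly between $C_e$ and $C_{e+1}$ that has no predecessor.
\item[(d)] The order and adjacency relations of $\mathcal L$ are computable in $\mu$.
\end{enumerate}
\end{lemma}

\begin{proof}
No two points in different summands are adjacent, because $Z_e$ has no least and no greatest element and $A_e$ has no greatest element. Hence, by Lemma~\ref{lem:A}(a), the blocks of $\mathcal L$ are the sets $C_e$, the sets $Z_e$, and for each $e$ either $A_e$, of type $\omega$, or the final main chain of $A_e$, of odd size, and the final filler, of type $\zeta$. Each $e$ contributes three or four blocks, the least element is $\min C_0$, and every point has points of a later summand above it. This proves (a) and (b). The points between $C_e$ and $C_{e+1}$ are those of $Z_e+A_e$, of type $\zeta+\omega$ or $\zeta+M+\zeta$; in either type the only point without a predecessor is the first one after the initial $\zeta$. This is (c). For (d), order and adjacency are read off the names unless both points lie in the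 same $A_e$. In that case use $\mu$ to run the moves until both have appeared, which gives their order, and two stages further, which gives adjacency by Lemma~\ref{lem:A}(b).
\end{proof}

The point $a_e$ is a limit of $Z_e$, so $\mathcal L(\mu)$ is not discrete, as the theorem of Downey and Moses requires of a counterexample.

\section{Choosing the moves}\label{sec:moves}

No oracle at our disposal can tell which programs describe linear orders, so the list of opponents has to include junk, and every question we ask must have an answer even for junk. This dictates the form of the hypothesis. Let $\prec$ be a binary relation on $\omega$. A \emph{positive question} about $\prec$ is a statement $\exists z_1\dots\exists z_k\,\theta$, $k\ge0$, where $\theta$ is built by $\wedge$ and $\vee$ from formulas $x\prec y$, $x=y$, $x\ne y$, and each $x,y$ is one of the $z_i$ or a number. If $\prec$ is c.e.\ in $X$, a positive question is $\Sigma_1$ in $X$.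

\begin{proposition}\label{prop:diag}
Let $(\prec_e)_{e\in\omega}$ be binary relations on $\omega$, and let $Y$ be an oracle that answers positive questions about $\prec_e$, uniformly in $e$. Then there is $\mu\le_TY$ such that $\mathcal L(\mu)\not\cong(\omega,\prec_e)$ for every $e$ for which $\prec_e$ is a strict linear order.
\end{proposition}

For Theorem~\ref{thm:main}, the reader may take $Y=\emptyset'$ and the list of all c.e.\ relations. Write $x\preceq_ey$ for ``$x=y$ or $x\prec_ey$'', put $[x,y]_e=\{z:x\preceq_ez\preceq_ey\}$, and let $S_e(x,y)$ mean that $x\prec_ey$ and there is no $z$ with $x\prec_ez\prec_ey$. Two positive questions decide $S_e(x,y)$, and if $\prec_e$ is a linear order, $S_e$ is its adjacency relation. The statement $|[x,y]_e|>k$ is a positive question: it asks for $k+1$ pairwise distinct numbers $z$ with $x\preceq_e z\preceq_e y$.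

\subsection*{Finding the region}

By Lemma~\ref{lem:L}(b),(c), the images of $C_e$, $a_e$, $C_{e+1}$ under an isomorphism are described by some adjacencies that hold and by five places where no adjacency holds. The former can be checked at once, the latter can only be refuted. Accordingly, an \emph{$e$-candidate} is a triple $\kappa=(\bar c,u,\bar d)$ with $\bar c=(c_0,\dots,c_{2e+1})$ and $\bar d=(d_0,\dots,d_{2e+3})$ such that
\[
S_e(c_i,c_{i+1})\ \ (i\le 2e),\qquad S_e(d_i,d_{i+1})\ \ (i\le 2e+2),\qquad c_{2e+1}\prec_eu\prec_ed_0.
\]
A number $z$ \emph{refutes} $\kappa$ if one of
\[
S_e(z,c_0),\quad S_e(c_{2e+1},z),\quad S_e(z,d_0),\quad S_e(d_{2e+3},z),\quad S_e(z,u)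
\]
holds. Fix a computable coding of triples by numbers. Let $\kappa_e(s)$ be the $e$-candidate of least code among those with code at most $s$ that are refuted by no $z\le s$; if there is none, $\kappa_e(s)$ is undefined. The oracle $Y$ decides whether $\kappa_e(s)$ is defined and computes it if so. Note that $\kappa_e(s)$ depends only on $\prec_e$ and not on $\mu$.

\begin{lemma}\label{lem:find}
Let $\mu$ be arbitrary, and let $h\colon\mathcal L(\mu)\to(\omega,\prec_e)$ be an isomorphism. Then $\kappa_e(s)=(h(C_e),h(a_e),h(C_{e+1}))$ for all large $s$, where the images of the markers are listed in increasing order.
\end{lemma}

\begin{proof}
Call this triple $\kappa^*$. It is a candidate, and no number refutes it, since $C_e$ and $C_{e+1}$ are blocks and $a_e$ has no predecessor. Let $(\bar c,u,\bar d)$ be any candidate that no number refutes. Then $\bar c$ and $\bar d$ are chains with no outer neighbors, hence blocks of sizes $2e+2$ and $2e+4$, and by Lemma~\ref{lem:L}(b) they are $h(C_e)$ and $h(C_{e+1})$. The point $u$ lies between them and has no predecessor, so $u=h(a_e)$ by Lemma~\ref{lem:L}(c). Thus every candidate other than $\kappa^*$ is refuted by some number. Once $s$ is at least the code of $\kappa^*$ and bounds a refuting number for each of the finitely many candidates of smaller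 code, we have $\kappa_e(s)=\kappa^*$.
\end{proof}

\subsection*{The strategy}

Fix $e$. We define $\mu(e,s)$ by recursion on $s$, keeping a parameter $t$ that is undefined at the start. At stage $s$ the position $A_{e,s}$, and with it $M_s^+$, is known.
\begin{enumerate}
\item[(S1)] If $\kappa_e(s)$ is undefined, or $s=0$, or $\kappa_e(s-1)$ is undefined or differs from $\kappa_e(s)$, make $t$ undefined.
\item[(S2)] If $\kappa_e(s)=(\bar c,u,\bar d)$ and $t$ is undefined, ask whether there is $t^*$ with $u\prec_et^*\prec_ed_0$ and $|[u,t^*]_e|>M_s^+$. If so, let $t$ be the least number $t^*$ with this property.
\item[(S3)] If $t$ is defined and $|[u,t]_e|>M_s^+$, where $u$ is the middle component of $\kappa_e(s)$, let $\mu(e,s)=\text{close}$. Otherwise let $\mu(e,s)=\text{fill}$.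
\end{enumerate}
This is the procedure of Section~\ref{sec:one}: the main chain is lengthened only to sizes known to be smaller than $|[u,t]_e|$. Step (S1) ensures that $t$ always belongs to the current guess. The strategies for different $e$ act on different regions and do not interact.

\begin{proof}[Proof of Proposition~\ref{prop:diag}]
All questions in (S2) and (S3) are positive, and the search for the least $t^*$ starts only after it is known to succeed. So $\mu\le_TY$.

Suppose $h\colon\mathcal L(\mu)\to(\omega,\prec_e)$ is an isomorphism. By Lemma~\ref{lem:find} there is a least $s_0$ such that $\kappa_e(s)=\kappa^*=(\bar c,u,\bar d)$ for all $s\ge s_0$, where $u=h(a_e)$ and $d_0=h(\min C_{e+1})$. By the choice of $s_0$, step (S1) makes $t$ undefined at stage $s_0$ and does nothing at later stages.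

\emph{The parameter $t$ is defined at stage $s_0$.} The set $\{x:u\preceq_ex\prec_ed_0\}$ equals $h(A_e)$, which is infinite. Choose $M_{s_0}^++1\ge2$ of its elements, including $u$, and let $t^*$ be the $\prec_e$-largest of them. Then $u\prec_et^*\prec_ed_0$ and $|[u,t^*]_e|>M_{s_0}^+$, so the question in (S2) is answered yes. Hence $t$ receives a value at stage $s_0$, the move $\mu(e,s_0)$ is a closing, and $t$ never changes again.

Let $N=|[u,t]_e|$. Since $h^{-1}(t)\in A_e$ and $h$ maps $[a_e,h^{-1}(t)]$ onto $[u,t]_e$, we have $N\in\sigma(A_e)$.

\emph{Case $N=\infty$.} The test in (S3) succeeds at every stage $s\ge s_0$, so there are infinitely many closings and $A_e\cong\omega$ by Lemma~\ref{lem:A}(a). But $\infty\notin\sigma(\omega)$ by \eqref{eq:sigma}.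

\emph{Case $N<\infty$.} We have $M_s<N$ for all $s>s_0$: a closing at a stage $s\ge s_0$ gives $M_{s+1}=M_s^+<N$ by the test in (S3), the move at stage $s_0$ is a closing, and a fill leaves $M$ unchanged. Each closing increases $M$, so there are finitely many closings, and $A_e\cong M+\zeta$ with $M<N$. But then $N\notin\sigma(M+\zeta)$ by \eqref{eq:sigma}.

Both cases contradict $N\in\sigma(A_e)$.
\end{proof}

\section{Proofs of the main results}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:rel}]
For $e=\langle i,k\rangle$ let $x\prec_ey$ if and only if $\langle x,y\rangle\in W_k^{X_i}$. A positive question about $\prec_e$ is $\Sigma_1$ in $X_i$, uniformly in $e$, so by (J1) it is answered by $\bigoplus_iX_i'$ and hence by $Y$. Let $\mu\le_TY$ be given by Proposition~\ref{prop:diag}, and let $\mathcal L=\mathcal L(\mu)$. By Lemmas~\ref{lem:L}(a) and~\ref{lem:scat}, $\mathcal L$ has the stated blocks and is scattered. It has a least element, no greatest element and a computable domain, and its order and adjacency relations are computable in $Y$ by Lemma~\ref{lem:L}(d). Lemma~\ref{lem:low} gives (1).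

For (2), suppose that $\mathcal L$ has an $X_i$-computable copy. Its domain is infinite and $X_i$-computable; listing it in increasing numerical order and pulling the order relation back gives a copy with domain $\omega$ and $X_i$-computable order relation. This relation is $W_k^{X_i}$ for some $k$, so $\mathcal L\cong(\omega,\prec_{\langle i,k\rangle})$, contrary to Proposition~\ref{prop:diag}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Theorem~\ref{thm:rel} with $X_i=\emptyset$ for all $i$ and $Y=\emptyset'$; here $\bigoplus_i X_i'\equiv_T\emptyset'$. The copy in (1) has $D'\le_T\emptyset'$, so it is low by (J2), and by (2) it has no computable copy. It embeds in $\zeta\cdot\omega$ by Lemma~\ref{lem:scat}.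
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:low}]
(a) Apply Theorem~\ref{thm:rel} with $X_i=X$ for all $i$ and $Y=X'$, which computes $\emptyset'$ by (J2). The copy in (1) has $D'\le_TX'$. Taking the jump $n-1$ times gives $D^{(n)}\le_TX^{(n)}\equiv_T\emptyset^{(n)}$, so the copy is low$_n$; it embeds in $\zeta\cdot\omega$ by Lemma~\ref{lem:scat}. The last sentence of (a) is the case $n=1$.

(b) Apply Theorem~\ref{thm:rel} with $Y=\emptyset'$.
\end{proof}

\begin{remark}
The oracle $\emptyset'$ answers positive questions about the low order of Theorem~\ref{thm:main} just as it does about each computable order, so the construction does not exploit a weakness of any single opponent. It exploits the existence of one list of all opponents along which $\emptyset'$ answers uniformly. By Corollary~\ref{cor:low}(b), the low scattered orders admit no such list: there is no sequence of orders on $\omega$, with diagrams $D_i$ satisfying $\bigoplus_iD_i'\le_T\emptyset'$, that contains a copy of every low scattered linear order.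
\end{remark}

\begin{thebibliography}{1}

\bibitem{simplest}
\emph{The simplest low linear order with no computable copies},
\texttt{https://\allowbreak core-prod.\allowbreak cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 07B59BB8E95312BB6BC5C34D669D28D5/\allowbreak S0022481222000445a.pdf/\allowbreak the-simplest-\allowbreak low-linear-\allowbreak order-with-\allowbreak no-computable-\allowbreak copies.pdf}

\end{thebibliography}
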